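# Full twists and EL-orderings of the reflections of a finite Coxeter group

## 1. Reflection length, noncrossing partitions, increasing factorizations

Throughout, $W$ is a finite irreducible real reflection group of rank $n$ acting on a Euclidean space $V$, $T$ is its set of reflections, $N=|T|$, and $h$ is its Coxeter number, so $nh=2N$. The hyperplane of $t\in T$ is $H_t$. We fix a Coxeter element $c$, that is, a product of the simple reflections of some simple system, in some order. All Coxeter elements are conjugate in $W$. Products in $W$ are read as composed maps, right factor first.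

The running example is the symmetric group on $\{0,1,\dots,n\}$, type $A_n$. Its reflections are the transpositions, written $ij$, and we take $c=(n\,\cdots\,2\,1\,0)$, the cycle sending $i$ to $i-1$. Here $h=n+1$. For $S_3$: $n=2$, $N=3$, $h=3$, and indeed $nh=6=2N$.

**Definition (absolute order).** The reflection length $\ell_T(w)$ is the least $k$ such that $w$ is a product of $k$ reflections; a factorization into $\ell_T(w)$ reflections is called reduced. We write $u\le_T v$ if $\ell_T(u)+\ell_T(u^{-1}v)=\ell_T(v)$. The noncrossing partition lattice is $NC(W,c)=[e,c]$ in this order. The rank of $w\in NC(W,c)$ is $\ell_T(w)$.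

*Example.* In a symmetric group, $\ell_T(w)$ is the number of points minus the number of cycles. For $S_3$ and $c=(2\,1\,0)$, $NC$ consists of $e$, the three transpositions, and $c$. For $S_4$ and $c=(3\,2\,1\,0)$, the element $u=02\cdot 13$ has length $2$ but is not below $c$: $u^{-1}c$ sends $0\mapsto1\mapsto2\mapsto3\mapsto0$, so it has length $3$ and not $1$.

For $w\in W$ put $\mathrm{Mov}(w)=\mathrm{Fix}(w)^\perp$, and for $w\in NC(W,c)$ put $T_w=\{t\in T: t\le_T w\}$ and $W_w=\langle T_w\rangle$. We recall two facts.

**Fact 1** (Carter; Brady–Watt; Bessis, *The dual braid monoid*, §1)**.** For $w\in W$, $\ell_T(w)=\dim\mathrm{Mov}(w)$, and $t\le_T w$ if and only if the root of $t$ lies in $\mathrm{Mov}(w)$. For $u,v\le_T c$: $u\le_T v$ if and only if $\mathrm{Mov}(u)\subseteq\mathrm{Mov}(v)$. For $w\le_T c$, $W_w$ is a parabolic subgroup, $T_w=T\cap W_w$, $w$ is a Coxeter element of $W_w$, and $[e,w]=NC(W_w,w)$.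

**Fact 2** (Deligne; Bessis)**.** For $w\le_T c$, any two reduced factorizations of $w$ are connected by Hurwitz moves. A Hurwitz move replaces two neighboring factors $t\,t'$ by $t'\,(t'tt')$ or by $(tt't)\,t$.

Two consequences of Fact 1: every $t\in T$ lies below $c$, because $\ell_T(c)=n$ gives $\mathrm{Mov}(c)=V$; and the roots of a reduced factorization of $w$ form a basis of $\mathrm{Mov}(w)$, because they span a space containing $\mathrm{Mov}(w)$ and there are $\dim \mathrm{Mov}(w)$ of them. In particular the factors are distinct.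

**Lemma 1.** (a) If $u\le_T v$ then $u^{-1}\le_T v^{-1}$ and $gug^{-1}\le_T gvg^{-1}$ for $g\in W$. (b) If $w=r_k\cdots r_1$ is reduced, the product of any subword of $r_k\cdots r_1$ (letters in the given order) is $\le_T w$. (c) If $s\in T$, $\ell_T(us)=\ell_T(u)+1$ and $\ell_T(xs)=\ell_T(x)+1$, then $us\le_T xs$ if and only if $u\le_T x$.

*Proof.* (a) $\ell_T$ is invariant under inversion and conjugation. Conjugation invariance of $\le_T$ is immediate, and $uv^{-1}$ is the inverse of $vu^{-1}$, which is conjugate to $u^{-1}v$. (b) By the move $t\,t'=t'\,(t'tt')$ a letter $t'$ can pass to the left, unchanged, over any letter $t$. Move the letters of the subword to the left end, starting with the leftmost one. The result is a reduced factorization of $w$ that begins with the subword, so its product is $\le_T w$. (c) $(us)^{-1}xs=s(u^{-1}x)s$ has length $\ell_T(u^{-1}x)$, and $\ell_T(xs)-\ell_T(us)=\ell_T(x)-\ell_T(u)$. $\square$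

**Definition (the set $\mathrm{EL}_c$).** A cover relation $u\lessdot v$ in $NC(W,c)$ carries the label $vu^{-1}\in T$. With this labeling $NC(W,c)$ is EL-shellable. $\mathrm{EL}_c$ is the set of total orderings of $T$ such that every nonsingleton interval $[u,v]$ of $NC(W,c)$ has a unique maximal chain whose labels increase.

*Example.* In $S_3$ we have $c=12\cdot 01=01\cdot 02=02\cdot 12$. The three maximal chains of $[e,c]$ pass through $01$, $02$, $12$ and have label sequences $(01,12)$, $(02,01)$, $(12,02)$. The order $01<02<12$ makes exactly the first one increase, so it is in $\mathrm{EL}_c$. The order $02<01<12$ makes the first two increase, so it is not. In total $\mathrm{EL}_c$ consists of the three orders $01<02<12$, $02<12<01$, $12<01<02$.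

**Chains as factorizations.** A maximal chain of $[e,w]$ with labels $r_1,\dots,r_k$ from bottom to top is the same as a reduced factorization $w=r_k\cdots r_1$. We write it as $(r_1,\dots,r_k)$ and call it *increasing* if $r_1<\dots<r_k$. For a general interval, $x\mapsto xu^{-1}$ carries chains of $[u,v]$ to chains of $[e,vu^{-1}]$ with the same labels. This is a bijection on maximal chains: if $vu^{-1}=r_k\cdots r_1$ is reduced, the elements $r_i\cdots r_1u$ have length at most $\ell_T(u)+i$, and equality is forced at every $i$ since it holds for $i=k$. Also $vu^{-1}\le_T v\le_T c$, since $\ell_T(vu^{-1})+\ell_T(u)=\ell_T(v)$. Hence: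
$$\text{an order is in } \mathrm{EL}_c \iff \text{every } w\in NC(W,c),\ w\neq e,\ \text{has exactly one increasing factorization.}\tag{1}$$

**Rank two.** Let $z\le_T c$ have rank $2$ and let $m=|T_z|$. By Fact 1, $z$ is a Coxeter element of the dihedral group $W_z$, a rotation of order $m$. For $q\in T_z$, $qz$ is again in $T_z$; iterating gives all of $T_z$. So we may write $T_z$ as a cyclic list $(q_1,\dots,q_m)$ with $q_iq_{i+1}=z$, indices mod $m$. The reduced factorizations $z=r_2r_1$ are $(r_1,r_2)=(q_{i+1},q_i)$. Such a pair increases exactly when the cyclic word $q_1q_2\cdots q_mq_1$ has a descent from $q_i$ to $q_{i+1}$. So there is exactly one increasing factorization if and only if the order on $T_z$ is a rotation of $q_1<q_2<\dots<q_m$, and then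
$$\text{the increasing factorization of } z \text{ is } (r_1,r_2)=(\min T_z,\max T_z).\tag{2}$$
If $m=2$ this is automatic.

**Definition (the set $\mathrm{R2}_c$).** $\mathrm{R2}_c$ is the set of orders of $T$ whose restriction to $T_z$ is a rotation of $q_1<\dots<q_m$, for every $z\le_T c$ of rank $2$. For $v\le_T c$, $\mathrm{R2}_v$ and $\mathrm{EL}_v$ are the same notions for $(W_v,v)$, as orders of $T_v$.

By construction $\mathrm{EL}_c\subseteq\mathrm{R2}_c$, and $\mathrm{R2}_c$ is closed under *rotation*, the operation of moving the first element of the order to the end.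

*Example.* In $S_4$ on $\{0,1,2,3\}$, $c=23\cdot12\cdot01$. By Lemma 1(b) the elements $12\cdot 01$, $23\cdot12$, $23\cdot 01$ are below $c$. From $12\cdot01=01\cdot02=02\cdot12$ the first has cyclic list $(01,02,12)$. Conjugation by $c^{-1}$ fixes $c$ and raises indices by $1$ mod $4$, so we also get $(12,13,23)$, $(23,02,03)$, $(03,13,01)$, which up to rotation are the lists
$$(ij,\,ik,\,jk)\qquad (i<j<k),\tag{3}$$
and from $23\cdot 01$ the sets $\{01,23\}$ and $\{03,12\}$. The map $w\mapsto w^{-1}c$ is a bijection from rank $2$ to rank $1$ when $n=3$, so there are $|T|=6$ elements of rank $2$, and these are all of them.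

**Definition (rank-2 parabolic subgroups).** For a codimension-2 intersection $X$ of reflecting hyperplanes, $W_X$ is the pointwise stabilizer of $X$ and $T_X=T\cap W_X=\{t: X\subseteq H_t\}$. We call $W_X$ *noncrossing* (for $c$) if $W_X=W_z$ for some $z\in NC(W,c)$, and *crossing* otherwise.

Two distinct reflections $t,t'$ lie in exactly one $T_X$, namely for $X=H_t\cap H_{t'}$. By Fact 1 distinct $z$ of rank 2 have distinct planes $\mathrm{Mov}(z)$, so two distinct sets $T_z$ share at most one reflection.

*Example.* In $S_4$, the set $\{02,13\}$ is $T_X$ for a crossing parabolic: $02\cdot13\not\le_T c$. Every $T_X$ with three elements in a symmetric group has the form $\{ij,ik,jk\}$.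

## 2. The dual braid monoid, meridians, and the full twist

**Definition (dual braid monoid).** $B^+(W,c)$ has a generator $\underline t$ for each $t\in T$, with relations $\underline t\,\underline{t'}=\underline{t'}\,\underline{t''}$ whenever $t\ne t'$, $tt'\le_T c$ and $tt'=t't''$. These relations are exactly the Hurwitz moves, so by Fact 2 every $w\le_T c$ has a well-defined lift $\underline w=\underline{r_k}\cdots\underline{r_1}$ for any reduced factorization $w=r_k\cdots r_1$.

**Fact 3** (Bessis)**.** $B^+(W,c)$ embeds in its group of fractions, which is isomorphic to the braid group (Artin group) $B(W)$; we identify the two, and $\underline t\mapsto t$ induces the natural surjection $B(W)\to W$. If $c$ is a product of the simple reflections $s\in S$ in some order, the Artin generator $\mathbf s$ is $\underline s$.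

Each $\underline t$ is conjugate in $B(W)$ to some $\mathbf s$: start from the factorization of $c$ into simple reflections; each Hurwitz move replaces a lift by a conjugate, and every $t$ occurs in some factorization of $c$.

*Example.* For $S_3$ the relations are $\underline{01}\,\underline{02}=\underline{02}\,\underline{12}=\underline{12}\,\underline{01}$. With $\mathbf s_1=\underline{01}$, $\mathbf s_2=\underline{12}$, one relation gives $\underline{02}=\mathbf s_1^{-1}\mathbf s_2\mathbf s_1$, and the other becomes $\mathbf s_1^{-1}\mathbf s_2\mathbf s_1\mathbf s_2=\mathbf s_2\mathbf s_1$, that is, $\mathbf s_2\mathbf s_1\mathbf s_2=\mathbf s_1\mathbf s_2\mathbf s_1$.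

**Definition (pure braid group, meridian).** $P_c(W)$ is the kernel of $B(W)\to W$. Let $V_{\mathrm{cx}}$ be the complexification of $V$ and $M$ the complement in $V_{\mathrm{cx}}$ of all complexified hyperplanes, still written $H_t$. A meridian of $H_t$ is a loop in $M$ that runs from the base point to a place near a generic point of $H_t$, once around $H_t$ on a small positive circle, and back the same way.

**Fact 4** (Brieskorn)**.** $B(W)=\pi_1(M/W)$ and $P_c(W)=\pi_1(M)$, and $\mathbf s$ is the half-turn around the wall $H_s$.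

So $\mathbf s^2$ is a meridian of $H_s$. If $b=g\mathbf sg^{-1}$ maps to $t\in T$, then $b$ lifts to a path in $M$ that travels along $g$ to some hyperplane $H_{t'}$, makes a half-turn around it, and returns along the image of $g$ under $t'$; its endpoint is $t'$ applied to the base point, so $t'=t$. Thus $b^2$ is a meridian of $H_t$. Applied to $\underline t$:
$$\underline t^{\,2}\in P_c(W)\ \text{ is a meridian of } H_t .\tag{4}$$

*Example.* For $W=A_1$, $M$ is the punctured complex line, $\underline t$ is the half-turn from $1$ to $-1$, and $\underline t^{\,2}$ is the loop once around $0$.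

**Definition (full twist, $\mathrm{Red}_c$).** The full twist is $\mathbb C=\underline c^{\,h}\in P_c(W)$. (The symbol $\mathbb C$ has no other meaning in these notes.) $\operatorname{Red}_c(\mathbb C)$ is the set of words $\underline{t_1}^{2}\,\underline{t_2}^{2}\cdots\underline{t_k}^{2}$ in the letters $\underline t^{\,2}$, $t\in T$, whose product, read left to right, is $\mathbb C$ in $B^+(W,c)$. It is known that every such word has length $N$ and uses each letter once. It therefore defines an order $t_1<t_2<\dots<t_N$ of $T$; $\mathrm{Red}_c$ denotes the set of these orders.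

*Example.* For $A_1$: $h=2$, $\mathbb C=\underline c^{\,2}=\underline t^{\,2}$, and $\mathrm{Red}_c$ is the only order. The case of $S_3$ is in Section 3.

**Lemma 2.** Let $v\le_T c$ and $t\in T_v$. Then $\underline t\,\underline v=\underline v\,\underline{v^{-1}tv}$. If $v^k$ commutes with all elements of $T_v$, then $\underline v^{\,k}$ commutes with $\underline t$ for all $t\in T_v$. In particular $\mathbb C$ is central in $B(W)$, and $\mathrm{Red}_c$ is closed under rotation.

*Proof.* Write $v=ty$ with $\ell_T(y)=\ell_T(v)-1$. Then also $v=y\,(y^{-1}ty)$, and $y^{-1}ty=v^{-1}tv$. So $\underline v=\underline t\,\underline y=\underline y\,\underline{v^{-1}tv}$ and $\underline t\,\underline v=\underline t\,\underline y\,\underline{v^{-1}tv}=\underline v\,\underline{v^{-1}tv}$. Iterating $k$ times gives the second claim. For $v=c$, $k=h$ we have $c^h=e$ and $T_c=T$, so $\mathbb C$ is central. If $\underline{t_1}^2\cdots\underline{t_N}^2=\mathbb C$, conjugating by $\underline{t_1}^{2}$ gives $\underline{t_2}^2\cdots\underline{t_N}^2\,\underline{t_1}^2=\mathbb C$.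 $\square$

**Changing $c$.** For $g\in W$, $\underline t\mapsto\underline{gtg^{-1}}$ is an isomorphism $B^+(W,c)\to B^+(W,gcg^{-1})$ that carries $\mathbb C$, $\mathrm{EL}_c$, $\mathrm{R2}_c$, $\mathrm{Red}_c$ to the same data for $gcg^{-1}$. So we may choose $c$ as we like.

**Lemma 3 (lifts along a word of simple reflections).** Let $c=s_n\cdots s_1$ with $s_1,\dots,s_n$ the simple reflections, and put $s_{k+n}=s_k$ for all $k\ge1$. Let $p_k=s_1\cdots s_k\in W$, $q_k=\mathbf s_k\cdots\mathbf s_1\in B(W)$, $t_k=p_{k-1}s_kp_{k-1}^{-1}$. Then for all $k\ge1$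
$$\underline{t_k}=q_{k-1}^{-1}\,\mathbf s_k\,q_{k-1},\qquad \underline{t_1}^{2}\cdots\underline{t_k}^{2}=(\mathbf s_1\cdots\mathbf s_k)(\mathbf s_k\cdots\mathbf s_1).\tag{5}$$

*Proof.* The first formula for $k\le n$: in $\underline c=\mathbf s_n\cdots\mathbf s_1$ move $\mathbf s_k$ to the right end by relations $\underline t\,\underline{t'}=\underline{t'}\,\underline{t''}$. Each relation replaces $\underline t$ by $\underline{t''}=\underline{t'}^{-1}\underline t\,\underline{t'}$, with $t''=t'tt'$. After passing $\mathbf s_{k-1},\dots,\mathbf s_1$ the letter is $\underline{t_k}$ on one reading and $q_{k-1}^{-1}\mathbf s_kq_{k-1}$ on the other. For $k>n$: $q_{k-1}=q_{k-1-n}\,\underline c$, so by induction and Lemma 2 $q_{k-1}^{-1}\mathbf s_kq_{k-1}=\underline c^{-1}\,\underline{t_{k-n}}\,\underline c=\underline{c^{-1}t_{k-n}c}$, and $c^{-1}=p_n$ gives $c^{-1}t_{k-n}c=t_k$. The second formula: it holds for $k=1$, and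
$$(\mathbf s_1\cdots\mathbf s_{k-1})\,q_{k-1}\cdot q_{k-1}^{-1}\mathbf s_k^2q_{k-1}=(\mathbf s_1\cdots\mathbf s_k)(\mathbf s_k\cdots\mathbf s_1).\qquad\square$$

Let $w_0$ be the longest element and $\Delta\in B(W)$ its lift: all reduced words of $w_0$ in the simple reflections have the same product $\Delta$ when each $s$ is replaced by $\mathbf s$. The Coxeter graph is a tree, so $S=S_+\sqcup S_-$ with commuting reflections inside each part; let $c_\pm$ be the product of $S_\pm$. We recall from Bourbaki (*Lie* V §6, Ex. 2):

**Fact 5.** The alternating product of $h$ factors $c_+c_-c_+\cdots$, and likewise $c_-c_+c_-\cdots$, is a reduced expression of $w_0$.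

**Lemma 4.** If $c=c_-c_+$ then $\underline c^{\,h}=\Delta^2$.

*Proof.* $\underline c^{\,h}$ is an alternating product of $2h$ lifted blocks. By Fact 5 the first $h$ blocks multiply to $\Delta$, and so do the last $h$. $\square$

## 3. Conjecture 9, and its dihedral case

We have two sets of orderings of $T$. One is combinatorial: the orders that make the labeling of $NC(W,c)$ an EL-type labeling. The other is topological: the orders in which the meridians $\underline t^{\,2}$ multiply to the full twist. The question is whether they coincide. This is Conjecture 9 of *Project Description: New Bijective Techniques In Algebraic Combinatorics* (https://www.utdallas.edu/~nxw170830/docs/Grants/NSF_2017.pdf).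

**Conjecture 9.** The orderings of $T$ defined by the reduced words for the full twist in $\operatorname{Red}_c(\mathbb C)$ are exactly the orderings of $T$ in $\mathrm{EL}_c$.

The answer is no, and these notes prove the following.

**Theorem A.** Conjecture 9 is false; it fails for $W=B_3$.

**Theorem B.** Let $W$ be finite irreducible and $c$ a Coxeter element.

1. $\mathrm{EL}_c=\mathrm{R2}_c$: the EL-orders are exactly those restricting to a rotation of $q_1<\dots<q_m$ on every $T_z$, $z\in NC(W,c)$ of rank $2$.
2. $\mathrm{Red}_c\subseteq\mathrm{EL}_c$.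
3. If $W$ is not of type $A_n$ or $I_2(m)$, then $\mathrm{Red}_c\subsetneq\mathrm{EL}_c$.
4. If $W$ has rank $\le 2$ or type $A_3$, then $\mathrm{Red}_c=\mathrm{EL}_c$.

So one half of the conjecture is true for every $W$. Whether equality holds for $A_n$ with $n\ge4$ is not decided here.

We begin by hand. In rank $1$ there is only one order, and it is in both sets. Next come the dihedral groups.

**Proposition 5.** If $W=I_2(m)$, $m\ge3$, then $\mathrm{EL}_c\subseteq\mathrm{Red}_c$.

*Proof.* By Section 1 the EL-orders are the rotations of $t_1<\dots<t_m$, where $t_it_{i+1}=c$ with indices mod $m$. In $B(W)$,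
$$\underline{t_1}^{2}\cdots\underline{t_m}^{2}=\underline{t_1}\,(\underline{t_1}\,\underline{t_2})(\underline{t_2}\,\underline{t_3})\cdots(\underline{t_{m-1}}\,\underline{t_m})\,\underline{t_m}=\underline{t_1}\,\underline c^{\,m-1}\,\underline{t_m}.\tag{6}$$
Conjugating by $\underline{t_m}$ gives $\underline{t_m}\,\underline{t_1}\,\underline c^{\,m-1}=\underline c^{\,m}=\mathbb C$, since $h=m$. As $\mathbb C$ is central, the product (6) itself is $\mathbb C$. Rotations follow by Lemma 2. $\square$

For the reverse inclusion look at $S_3$. The three orders outside $\mathrm{EL}_c$ are rotations of each other, so if one were in $\mathrm{Red}_c$ then so would be $01<12<02$. Comparing with the word for $01<02<12$ and canceling the first letter, we would get $\underline{12}^2\,\underline{02}^2=\underline{02}^2\,\underline{12}^2$: two meridians would commute. Section 5 shows that they do not, and the way it shows this is the main tool of these notes.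

## 4. The symmetric group $S_4$

Here we show that in type $A_3$ the rank-two conditions are enough to rearrange a word into the full twist.

**Proposition 6.** For $W=S_4$ on $\{0,1,2,3\}$ and $c=(3\,2\,1\,0)$, $\mathrm{R2}_c\subseteq\mathrm{Red}_c$. Hence $\mathrm{EL}_c\subseteq\mathrm{Red}_c$.

Think of $0,1,2,3$ as points on a circle, in this cyclic order, and of reflections as chords. By (3), $\mathrm{R2}_c$ says: for $i<j<k$ the order on the triangle $ijk$ is a rotation of $ij<ik<jk$. This condition is invariant under cyclic relabeling. Disjoint noncrossing chords form one of the sets $\{01,23\}$, $\{03,12\}$, so their generators commute. Take an order in $\mathrm{R2}_c$.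

**Step 1 (find a good vertex).** Call a vertex $v$ rotational if its chords are cyclically ordered $v(v{+}1),\,v(v{+}2),\,v(v{+}3)$. We claim that some vertex is rotational. If $0$ is not, the cyclic order of its chords is $01,03,02$. The triangle $012$ has list $(01,02,12)$, so $12$ lies on the arc from $02$ to $01$. The triangle $023$ has list $(02,03,23)$, so $23$ lies on the arc from $03$ to $02$. Cyclically we see $01,03,23,02,12$, so the chords at $2$ appear as $23,02,12$, and $2$ is rotational.

**Step 2 (normalize).** $\mathrm{R2}_c$ and $\mathrm{Red}_c$ are closed under rotation and cyclic relabeling (conjugation by $c$). So we may assume that $0$ is rotational and $01$ comes first: $01<02<03$.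

**Step 3 (sort the other chords to the two ends).** Let $1\le i<j\le3$. The triangle $0ij$ has list $(0i,0j,ij)$ and $0i<0j$, so $ij$ is after both or before both of $0i,0j$. Suppose $ij$ follows exactly $k$ of the chords $0l$; these are $01,\dots,0k$. Then either $k<i$ (left type) or $k\ge j$ (right type). A left-type $ij$ commutes with every $0l$ preceding it, because $l\le k<i<j$ makes $0l$ and $ij$ disjoint and noncrossing. A right-type $ij$ commutes with every $0l$ following it, because then $i<j\le k<l$. A right-type $i'j'$ never precedes a left-type $ij$: with $k',k$ the corresponding numbers, it would give $i'<j'\le k'\le k<i<j$, four distinct elements of $\{1,2,3\}$. Hence we can move all left-type letters to the front and all right-type letters to the end, and the product of the word is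
$$L\,Y\,R,\qquad Y=\underline{01}^{2}\,\underline{02}^{2}\,\underline{03}^{2},$$
with $L$ and $R$ the products of the left-type and right-type squares. All left-type chords precede all right-type ones, so $LR$ is the product of $\underline{12}^2,\underline{13}^2,\underline{23}^2$ in the given order.

**Step 4 (bring $R$ and $L$ together).** Let $c'=(3\,2\,1)=23\cdot12\le_T c$. The given order restricts to a rotation of $(12,13,23)$. The computation of Proposition 5, with $m=3$ and $c'$ in place of $c$, uses only relations in $T_{c'}$ and the fact that $\mathbb C':=\underline{c'}^{\,3}$ commutes with $\underline{12},\underline{13},\underline{23}$ (Lemma 2). So $LR=\mathbb C'$, which commutes with $L$. Thus $R=L^{-1}\mathbb C'$, $RL=\mathbb C'$, and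
$$L\,Y\,R=L\,Y\,(RL)\,L^{-1}=L\,(Y\mathbb C')\,L^{-1}.\tag{7}$$

**Step 5 (show $Y\mathbb C'=\mathbb C$).** Let $s_l$ be the transposition of $l-1$ and $l$, so $c=s_3s_2s_1$, and in Lemma 3 $t_1=01$, $t_2=02$, $t_3=03$. By (5), $Y=(\mathbf s_1\mathbf s_2\mathbf s_3)(\mathbf s_3\mathbf s_2\mathbf s_1)$. Let $\Delta'=\mathbf s_2\mathbf s_3\mathbf s_2$, the lift of the longest element $w_0'$ of $\langle s_2,s_3\rangle$. The permutation $w_0'w_0$ sends $0\mapsto1\mapsto2\mapsto3\mapsto0$, as does $s_1s_2s_3$, so $w_0=w_0's_1s_2s_3$; the lengths are $6=3+3$, so $\Delta=\Delta'\mathbf s_1\mathbf s_2\mathbf s_3$. Reversing the reduced word gives another reduced word of $w_0$, so $\Delta=\mathbf s_3\mathbf s_2\mathbf s_1\Delta'$. Therefore $\Delta^2=\Delta'\,Y\,\Delta'$. By Lemma 4 with blocks $s_2$ and $s_1s_3$, and Lemma 2 for the Coxeter element $s_2s_1s_3$, $\Delta^2=(\mathbf s_2\mathbf s_1\mathbf s_3)^4$ is central. So $\Delta^2=Y\Delta'^2$. Now $\Delta'^2=(\mathbf s_3\mathbf s_2\mathbf s_3)(\mathbf s_2\mathbf s_3\mathbf s_2)=(\mathbf s_3\mathbf s_2)^3=\mathbb C'$.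 Finally $\mathbf s_3\mathbf s_2\mathbf s_1=\mathbf s_3(\mathbf s_2\mathbf s_1\mathbf s_3)\mathbf s_3^{-1}$, so $\mathbb C=(\mathbf s_3\mathbf s_2\mathbf s_1)^4=\mathbf s_3\Delta^2\mathbf s_3^{-1}=\Delta^2$. Hence $Y\mathbb C'=\mathbb C$, and (7) equals $\mathbb C$ because $\mathbb C$ is central. $\square$

## 5. What a rank-two parabolic subgroup sees of the full twist

The case of $S_4$ suggests a plan for all $W$: show that $\mathrm{EL}_c$ is cut out by the conditions on the sets $T_z$, and then show that these conditions always suffice to rearrange the word into $\mathbb C$. The first half works in every type (Section 7). For the second half we must know which constraints the equation "product $=\mathbb C$" imposes. The abelianization of $P_c(W)$ imposes nothing on the order: $H_1(M)$ is free on the classes of the meridians, so it sees only how often each letter occurs. One has to go one step further down the lower central series, and it is enough to do so after projecting to a punctured projective line.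

We use $[a,b]=aba^{-1}b^{-1}$, so $ab=[a,b]\,ba$, and for a group $G$ put $\Gamma_2G=[G,G]$, $\Gamma_3G=[G,\Gamma_2G]$. If $G$ is free, $\Gamma_2G/\Gamma_3G\cong\Lambda^2G^{ab}$, with the class of $[a,b]$ corresponding to $\bar a\wedge\bar b$. *Example:* in the free group on $x,y$, $xy=[x,y]\,yx$, and $[x,y]$ generates $\Lambda^2\mathbf Z^2\cong\mathbf Z$; so $x$ and $y$ do not commute even modulo $\Gamma_3$.

**Lemma 7.** Let $W_X$ be any rank-2 parabolic subgroup, noncrossing or crossing, with $m=|T_X|\ge3$. All orders in $\mathrm{Red}_c$ induce the same cyclic order on $T_X$.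

*Proof.*

**Step 1 (a map that forgets all hyperplanes not containing $X$).** Project $V_{\mathrm{cx}}$ onto $V_{\mathrm{cx}}/X_{\mathrm{cx}}$, a complex plane, and then send nonzero vectors to the projective line $\mathbf P^1$. The $m$ hyperplanes $H_t\supset X$ become $m$ points of $\mathbf P^1$, and $M$ maps to the complement of these points. Let $\psi:P_c(W)\to G$ be the induced map on fundamental groups. $G$ is free of rank $m-1$, and $G^{ab}=\mathbf Z^{T_X}/\langle\sum_t e_t\rangle$, where $e_t$ is the class of a positive loop around the point of $t$.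

**Step 2 (images of meridians).** If $t\in T_X$, take a generic point of $H_t$, not in $X$ and on no other hyperplane. Near it the map to $\mathbf P^1$ is a submersion and $H_t$ is the preimage of the puncture of $t$, so a small circle around $H_t$ maps to a loop winding once around this puncture. By (4), $\psi(\underline t^{\,2})$ has class $e_t$. If $t\notin T_X$, a generic point of $H_t$ lies on no hyperplane containing $X$, so it maps to a point that is not a puncture; a small disk through it maps into the punctured line, and $\psi(\underline t^{\,2})=1$.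

**Step 3 (compare two orders).** Take two orders in $\mathrm{Red}_c$, fix $t_1\in T_X$, and rotate both so that $t_1$ is first (Lemma 2); cyclic orders on $T_X$ do not change. Apply $\psi$ to both words. Both products are $\psi(\mathbb C)$, and both start with $\psi(\underline{t_1}^{2})$. Canceling it, the products of the elements $g_t=\psi(\underline t^{\,2})$, $t\in T_X\setminus\{t_1\}$, in the two orders are equal in $G$. Number these elements $g_2,\dots,g_m$ according to the first order. Pass from $g_2g_3\cdots g_m$ to the second product by swapping neighbors, once for each pair $i<j$ that the second order inverts. Each swap uses $g_ig_j=[g_i,g_j]\,g_jg_i$, and commutators are central modulo $\Gamma_3G$. So modulo $\Gamma_3G$ the first product is the second times $\prod[g_i,g_j]$ over inverted pairs, and equality of the products gives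
$$\sum_{(i,j)\ \text{inverted}} e_i\wedge e_j=0\quad\text{in }\Lambda^2G^{ab}.$$
Since $e_2,\dots,e_m$ is a basis of $G^{ab}$, the $e_i\wedge e_j$ with $i<j$ are a basis of $\Lambda^2G^{ab}$. So no pair is inverted. $\square$

Now compare with $\mathrm{R2}_c$. The full twist fixes a cyclic order on $T_X$ for **every** rank-2 parabolic with at least three reflections. $\mathrm{R2}_c$ fixes one only for the **noncrossing** ones. In a symmetric group there is no difference: a $T_X$ with at least three elements is $\{ij,ik,jk\}$ with $i<j<k$, and it is $T_z$ for $z=(k\,j\,i)\le_T c$. As soon as there is a crossing $W_X$ with $|T_X|\ge3$, the plan needs $\mathrm{R2}_c$ to force the cyclic order on $T_X$ too. This is the point at which it stops: in $B_3$ there is such a $W_X$, and $\mathrm{R2}_c$ does not force the order.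

## 6. Two EL-orders in $B_3$ that the full twist tells apart

**The reflections and the noncrossing sets.** Let $d_i$ be the reflection in $e_i$, let $E_1,E_2,E_3$ have roots $e_1-e_2,\ e_2-e_3,\ e_3+e_1$, and let $F_1,F_2,F_3$ have roots $e_1-e_3,\ e_1+e_2,\ e_2+e_3$. These are all $9$ reflections of $B_3$. Let $g:e_1\mapsto e_2\mapsto e_3\mapsto-e_1$. One checks $g=E_1E_2d_3$ on basis vectors ($e_1\mapsto e_1\mapsto e_1\mapsto e_2$; $e_2\mapsto e_2\mapsto e_3\mapsto e_3$; $e_3\mapsto-e_3\mapsto-e_2\mapsto-e_1$), so $g$ is a Coxeter element. Applying $g$ to the roots shows that $t\mapsto gtg^{-1}$ raises every index by $1$ mod $3$. Take $c=g^{-1}=d_3E_2E_1$; here $h=6$ and $c^3=-1$.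

On basis vectors one verifies
$$E_2E_1=E_1F_1=F_1E_2,\qquad d_3E_2=E_2d_2=d_2F_3=F_3d_3,\qquad E_1d_3=d_3E_1.$$
The first product maps $e_1\mapsto e_3\mapsto e_2\mapsto e_1$ in each form, the second maps $e_2\mapsto -e_3$, $e_3\mapsto e_2$ in each form. Hence
$$c=d_3E_2E_1=d_3E_1F_1=F_3d_3E_1,\tag{8}$$
and $E_2E_1$, $d_3E_2$, $d_3E_1$ are all $\le_T c$ by Lemma 1(b). Conjugating by $g$, which commutes with $c$, we get nine elements of rank $2$. As $w\mapsto w^{-1}c$ is a bijection from rank $2$ to rank $1$, these are all. The cyclic lists are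
$$\begin{gathered}(E_1,F_1,E_2),\quad (E_2,F_2,E_3),\quad (E_3,F_3,E_1);\\ (E_1,d_1,F_2,d_2),\quad (E_2,d_2,F_3,d_3),\quad (E_3,d_3,F_1,d_1);\\ \{E_1,d_3\},\quad \{E_2,d_1\},\quad \{E_3,d_2\}.\end{gathered}\tag{9}$$

**The crossing parabolic.** The roots orthogonal to $(1,-1,1)$ are exactly $\pm(e_1-e_3)$, $\pm(e_1+e_2)$, $\pm(e_2+e_3)$; the products with $e_1-e_2$, $e_2-e_3$, $e_1+e_3$ are $2,-2,2$, and with $e_i$ they are $\pm1$. So $\{F_1,F_2,F_3\}=T_X$ for a rank-2 parabolic $W_X$ of type $A_2$, and it is not in (9). It is the only crossing one with at least three reflections: of the $36$ pairs of reflections, (9) accounts for $3\cdot3+3\cdot6+3=30$, $T_X$ for three more, and the last three pairs are the orthogonal pairs $\{F_1,d_2\},\{F_2,d_3\},\{F_3,d_1\}$, which form sets $T_{X'}$ of size $2$.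

**The two orders.** We look for one order in $\mathrm{R2}_c$ for each of the two cyclic orders of $F_1,F_2,F_3$. The index shift suggests where to look: an arrangement invariant under $i\mapsto i+1$ runs through the $F_i$ as $F_1,F_2,F_3$, and one invariant under $i\mapsto i+2$ as $F_1,F_3,F_2$. Put
$$\begin{aligned}O_1&:\quad F_1<E_2<d_2\ <\ F_3<E_1<d_1\ <\ F_2<E_3<d_3,\\ O_2&:\quad E_1<d_3<F_1\ <\ d_1<E_2<F_2\ <\ E_3<d_2<F_3 .\end{aligned}$$
The blocks of $O_1$ arise from each other by $i\mapsto i+2$; those of $O_2$ by $i\mapsto i+1$, up to the order of the commuting pair $E_2,d_1$.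

**Proposition 8.** $O_1,O_2\in\mathrm{EL}_c$.

*Proof.* We check (1) rank by rank; rank $1$ is trivial.

**Rank 2.** The induced orders on the six sets of (9) with at least three elements, in the order listed there, are

- $O_1$: $F_1E_2E_1;\ E_2F_2E_3;\ F_3E_1E_3;\ d_2E_1d_1F_2;\ E_2d_2F_3d_3;\ F_1d_1E_3d_3$;
- $O_2$: $E_1F_1E_2;\ E_2F_2E_3;\ E_1E_3F_3;\ E_1d_1F_2d_2;\ d_3E_2d_2F_3;\ d_3F_1d_1E_3$.

Each is a rotation of the list in (9).

**Rank 3.** We must show that $c$ has exactly one increasing factorization $c=r_3r_2r_1$. For $i<j$, $z=r_jr_i\le_T c$ by Lemma 1(b), and $(r_i,r_j)$ is an increasing factorization of $z$, so by (2) it equals $(\min T_z,\max T_z)$. The nine pairs $(\min,\max)$ are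

- $O_1$: $(F_1,E_1),(E_2,E_3),(F_3,E_3),(d_2,F_2),(E_2,d_3),(F_1,d_3),(E_1,d_3),(E_2,d_1),(d_2,E_3)$;
- $O_2$: $(E_1,E_2),(E_2,E_3),(E_1,F_3),(E_1,d_2),(d_3,F_3),(d_3,E_3),(E_1,d_3),(d_1,E_2),(E_3,d_2)$.

Read each list as the edges of a graph; we need its triangles. For $O_1$: $E_3$ has neighbors $E_2,F_3,d_2$ and $E_2$ has neighbors $E_3,d_3,d_1$, with no edge inside either set; $F_3,F_2,d_1$ have one neighbor each, and $d_2$ has neighbors $F_2,E_3$, not joined. The rest is the triangle $(F_1,E_1,d_3)$. For $O_2$: among the neighbors $E_2,F_3,d_2,d_3$ of $E_1$ the only edge is $d_3F_3$, giving the triangle $(E_1,d_3,F_3)$; a triangle avoiding $E_1$ would use the edges $E_2E_3,\ d_3F_3,\ d_3E_3,\ d_1E_2,\ E_3d_2$, which form a path $d_1,E_2,E_3,d_3,F_3$ with an extra edge $E_3d_2$, so there is none. By (8), $d_3E_1F_1=c$ and $F_3d_3E_1=c$, so these triangles are increasing factorizations. There is exactly one in each case. $\square$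

**Proof of Theorem A.** $O_1$ induces the cyclic order $F_1,F_3,F_2$ on $T_X$ and $O_2$ induces $F_1,F_2,F_3$. By Lemma 7 they are not both in $\mathrm{Red}_c$. By Proposition 8 both are in $\mathrm{EL}_c$. So $\mathrm{EL}_c\ne\mathrm{Red}_c$. $\square$

**Which one fails.** We show $O_2\in\mathrm{Red}_c$; hence $O_1\in\mathrm{EL}_c\setminus\mathrm{Red}_c$. In this computation we write $t$ for $\underline t$. By Lemma 2, $t\,\underline c=\underline c\,t^{+}$, where $t^+=c^{-1}tc=gtg^{-1}$ has its index raised by $1$. Let $u=E_1^2d_3^2F_1^2$. Since $E_1$ and $d_3$ commute and $E_1d_3F_1=d_3E_1F_1=\underline c$,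
$$u=(E_1d_3)(E_1d_3F_1)F_1=E_1d_3\,\underline c\,F_1=\underline c\,E_2d_1F_1 .$$
The second block of $O_2$ is $d_1^2E_2^2F_2^2=E_2^2d_1^2F_2^2=\underline c^{-1}u\,\underline c$ and the third is $E_3^2d_2^2F_3^2=\underline c^{-2}u\,\underline c^{2}$. So the word of $O_2$ has product
$$u\cdot\underline c^{-1}u\,\underline c\cdot\underline c^{-2}u\,\underline c^{2}=(u\,\underline c^{-1})^3\,\underline c^{3}.$$
Conjugation $b\mapsto\underline c\,b\,\underline c^{-1}$ lowers indices, so
$$u\,\underline c^{-1}=\underline c\,E_2d_1F_1\,\underline c^{-1}=E_1d_3F_3=F_3^{-1}(F_3d_3E_1)F_3=F_3^{-1}\,\underline c\,F_3 .$$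
By Lemma 2, $\underline c^{3}$ is central, because $c^3=-1$ is. Hence $(u\,\underline c^{-1})^3=F_3^{-1}\underline c^{3}F_3=\underline c^{3}$ and the product is $\underline c^{6}=\mathbb C$.

## 7. EL-orders are determined in rank two

This section proves part (1) of Theorem B. We must show $\mathrm{R2}_c\subseteq\mathrm{EL}_c$. The first lemma reduces to rank $3$, and the second settles rank $3$ by going through the possible types.

**Lemma 9.** An order in $\mathrm{R2}_c$ for which every rank-3 element $v\le_T c$ has exactly one increasing factorization lies in $\mathrm{EL}_c$.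

*Proof.* Fix $w\le_T c$. On the reduced factorizations $(r_1,\dots,r_k)$ of $w$ consider the rewriting rule: replace a descent $r_i>r_{i+1}$ by the increasing factorization of $z=r_{i+1}r_i$, which is $(\min T_z,\max T_z)$.

**Termination.** Since $r_i>r_{i+1}\ge\min T_z$, each rewriting lowers the sequence lexicographically. There are finitely many sequences, so rewriting stops, and it stops exactly at the increasing factorizations.

**Local confluence.** Two rewritings at positions $i,j$ with $|i-j|\ge2$ commute. If $j=i+1$, both happen inside the three letters $r_i,r_{i+1},r_{i+2}$, a factorization of $v=r_{i+2}r_{i+1}r_i\le_T c$ of rank $3$. Continue each of the two results inside these three letters until it is increasing. By hypothesis both arrive at the same factorization of $v$.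

**Conclusion.** By Newman's lemma (a terminating, locally confluent rewriting system has unique normal forms) each factorization of $w$ has a unique normal form. A Hurwitz move replaces a neighboring pair by another factorization of the same rank-2 element, and both pairs reduce, in at most one step, to the same increasing pair; so the normal form does not change. By Fact 2 all factorizations of $w$ have the same normal form. An increasing factorization is its own normal form, so there is exactly one. $\square$

**Lemma 10.** Let $v\le_T c$ have rank $3$ and let an order on $T_v$ be in $\mathrm{R2}_v$. Then $v$ has exactly one increasing factorization.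

*Proof.*

**Step 1 (the count is invariant under rotation).** Let $E$ be the number of increasing factorizations of $v$. Let $t=\max T_v$. An increasing factorization containing $t$ has $r_3=t$, and $(r_1,r_2)$ is an increasing factorization of $tv$, which has rank $2$; conversely the unique one of $tv$ extends, since $r_2\ne t$ by reducedness and so $r_2<t$. So exactly one increasing factorization contains $t$. If instead $t=\min T_v$, the same argument with $r_1=t$ and $vt=r_3r_2$ shows that exactly one contains $t$. The increasing factorizations avoiding $t$ do not depend on the position of $t$. So $E$ does not change when the last element is moved to the front, and $\mathrm{R2}_v$ is preserved. It therefore suffices to choose one $t\in T_v$, rotate so that $t$ is last, and show that **no increasing factorization avoids $t$**.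

**Step 2 (what a factorization avoiding $t$ looks like).** Write $q\to q'$ in $T_z$ if $q=q_i$, $q'=q_{i+1}$ in its cyclic list. In an order in $\mathrm{R2}_v$, $\max T_z\to\min T_z$. Let $(r_1,r_2,r_3)$ be increasing and avoid $t$. For $i<j$ let $z=r_jr_i$; by (2), $(r_i,r_j)=(\min T_z,\max T_z)$. Then:

- (A) $t\notin T_z$, since otherwise $r_j=\max T_z=t$. The three sets $T_z$ are distinct, since a plane does not contain three independent roots. So $r_1,r_2,r_3$ are the pairwise intersections of three of the sets $T_z\not\ni t$, and these three intersection points are distinct.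
- (B) In each of the three sets the two points are cyclically adjacent, $r_j\to r_i$; and $q\to q'$ for such a pair means that the order on $T_z$ begins with $q'$ and ends with $q$. (If $|T_z|=2$ this carries no information beyond $q'<q$. If $|T_z|\ge3$ the cyclic list determines the direction of the arrow.)
- (C) The arrows are $r_3\to r_2$, $r_3\to r_1$, $r_2\to r_1$, so they do not form a directed cycle.

The data $(\mathrm{R2}_v$, increasing factorizations$)$ depend only on $(W_v,v)$ up to conjugacy, and $v$ is a Coxeter element of $W_v$. So we treat the possible types: reducible, $A_3$, $B_3$, $H_3$, with one Coxeter element each.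

**Step 3 (reducible $W_v$).** Here $W_v=A_1\times I_2(m)$ with $m\ge2$. Let $t$ be the reflection of the $A_1$ factor. All other roots lie in a plane, so the three independent roots of a factorization include that of $t$. Nothing avoids $t$.

**Step 4 (type $A_3$).** Use $S_4$ on $\{0,1,2,3\}$ with the sets (3), $\{01,23\}$, $\{03,12\}$. Let $02$ be last. Its sets $(01,02,12)$ and $(02,03,23)$ give
$$12<01,\qquad 03<23 .$$
The sets not containing $02$ are $(01,03,13)$, $(12,13,23)$, $\{01,23\}$, $\{03,12\}$. The last two are disjoint, so at most one of them is used, and the triples in (A) are $\{13,01,23\}$ and $\{13,03,12\}$.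

- $\{13,01,23\}$: $13\to01$ gives $01<03<13$, and $13\to23$ gives $23<12<13$. So $23<12<01<03<23$, impossible.
- $\{13,03,12\}$: $03\to13$ gives $13<01<03$, and $12\to13$ gives $13<23<12$. So again $23<12<01<03<23$, impossible.

**Step 5 (type $B_3$).** Use the notation of Section 6. Let $E_1$ be last. Its sets $(E_1,F_1,E_2)$, $(E_3,F_3,E_1)$, $(E_1,d_1,F_2,d_2)$ give
$$F_1<E_2,\qquad E_3<F_3,\qquad d_1<F_2<d_2 .$$
The sets not containing $E_1$ are
$$Z_1=(E_2,F_2,E_3),\quad Z_2=(E_2,d_2,F_3,d_3),\quad Z_3=(E_3,d_3,F_1,d_1),\quad Z_4=\{E_2,d_1\},\quad Z_5=\{E_3,d_2\}.$$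
Their intersections: $Z_1\cap Z_2=Z_1\cap Z_4=Z_2\cap Z_4=\{E_2\}$; $Z_1\cap Z_3=Z_1\cap Z_5=Z_3\cap Z_5=\{E_3\}$; $Z_2\cap Z_3=\{d_3\}$; $Z_2\cap Z_5=\{d_2\}$; $Z_3\cap Z_4=\{d_1\}$; $Z_4\cap Z_5=\varnothing$. So the triples in (A) are

- $Z_1Z_2Z_3$: $\{E_2,E_3,d_3\}$. In $Z_2$, $d_3\to E_2$ gives $F_3<d_3$. In $Z_3$, $E_3\to d_3$ gives $d_3<E_3$. So $F_3<E_3$, against $E_3<F_3$.
- $Z_1Z_3Z_4$: $\{E_2,E_3,d_1\}$. In $Z_1$, $E_3\to E_2$ gives $E_2<F_2<E_3$. In $Z_3$, $d_1\to E_3$ gives $E_3<d_1$. So $F_2<d_1$, against $d_1<F_2$.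
- $Z_1Z_2Z_5$: $\{E_2,E_3,d_2\}$. In $Z_1$ again $E_2<F_2<E_3$. In $Z_2$, $E_2\to d_2$ gives $d_2<E_2$. So $d_2<F_2$, against $F_2<d_2$.
- $Z_2Z_3Z_4$: $\{d_3,E_2,d_1\}$, excluded by (B): $d_3,d_1$ are not adjacent in $Z_3$.
- $Z_2Z_3Z_5$: $\{d_3,d_2,E_3\}$, excluded by (B): $d_2,d_3$ are not adjacent in $Z_2$.

**Step 6 (type $H_3$: the sets $T_z$).** Let the simple reflections be $a,b,d$ with $m(a,b)=5$, $m(b,d)=3$, $m(a,d)=2$. Put $\hat c=adb$ and $v=\hat c^{-1}=bda$. Here $h=10$ and $w_0=-1$, and by Fact 5, $(adb)^5$ is a reduced word of $w_0$; so $\hat c^5=-1$. Put, for $i$ mod $5$,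
$$A_i=\hat c^{\,i}a\hat c^{-i},\qquad D_i=\hat c^{\,i}d\hat c^{-i},\qquad B_i=\hat c^{\,i}(adbda)\hat c^{-i}.$$
The reflections attached to a reduced word $s_1s_2\cdots$ of $w_0$, namely $s_1\cdots s_{k-1}s_ks_{k-1}\cdots s_1$, are all the reflections, each once. For $(adb)^5$ the first three are $a$, $ada=d$, $adbda$, and the others are their conjugates, so the list $A_0,D_0,B_0,A_1,D_1,B_1,\dots,A_4,D_4,B_4$ consists of all $15$ reflections. Since $da\cdot adbda=bda$,
$$v=D_0A_0B_0=A_0D_0B_0,$$
so $A_0B_0$, $D_0B_0$, $D_0A_0$ are $\le_T v$. We need some identities, using $ad=da$, $bdb=dbd$, $ababa=babab$: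
$$\begin{aligned}B_0A_0B_0&=adb\,a\,bda=\hat ca\hat c^{-1}=A_1=d\,ababa\,d,\\ B_0D_0B_0&=adb\,d\,bda=\hat cd\hat c^{-1}=D_1=ad(dbd)da=aba,\\ D_4&=\hat c^{-1}d\hat c=bda\,d\,adb=bdb=dbd,\\ \hat c^{-1}(dbabd)\hat c&=bda\,dbabd\,adb=b\,ababa\,b=b\,babab\,b=aba=D_1,\quad\text{so } D_2=dbabd.\end{aligned}$$
For $z=A_0B_0=dbda=d(ba)d$, of order $5$, the cyclic list is $q,qz,qz^2,\dots$ starting at $q_1=A_0$: $q_2=B_0$; $q_3=B_0A_0B_0=A_1$; $q_4=A_1z=d\,ababa\,ba\,d=d\,babab\,ba\,d=d\,bab\,d=D_2$; $q_5=D_2z=d\,bab\,ba\,d=dbd=D_4$. For $z=D_0B_0=abda$, of order $3$ since it is conjugate to $bd$, it is $D_0,B_0,B_0D_0B_0=D_1$. Shifting by conjugation with $\hat c$, which commutes with $v$, we get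
$$W_i=(A_i,B_i,A_{i+1},D_{i+2},D_{i+4}),\qquad X_i=(D_i,B_i,D_{i+1}),\qquad K_i=\{A_i,D_i\}.\tag{10}$$
These are $15$ distinct sets, and there are $|T|=15$ elements of rank $2$, so these are all the $T_z$.

**Step 7 (type $H_3$: the triples).** Let $D_0$ be last. Its sets $W_3=(A_3,B_3,A_4,D_0,D_2)$, $W_1=(A_1,B_1,A_2,D_3,D_0)$, $X_0=(D_0,B_0,D_1)$, $X_4=(D_4,B_4,D_0)$ give
$$D_2<A_3<B_3<A_4,\qquad A_1<B_1<A_2<D_3,\qquad B_0<D_1,\qquad D_4<B_4.\tag{11}$$
The sets not containing $D_0$ are
$$\begin{gathered}W_0=(A_0,B_0,A_1,D_2,D_4),\quad W_2=(A_2,B_2,A_3,D_4,D_1),\quad W_4=(A_4,B_4,A_0,D_1,D_3),\\ X_1=(D_1,B_1,D_2),\quad X_2=(D_2,B_2,D_3),\quad X_3=(D_3,B_3,D_4),\quad K_1,K_2,K_3,K_4,\end{gathered}$$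
with pairwise intersections (a dash means empty; the $K_i$ are pairwise disjoint)
$$\begin{array}{c|ccccccccc} & W_2&W_4&X_1&X_2&X_3&K_1&K_2&K_3&K_4\\ \hline W_0&D_4&A_0&D_2&D_2&D_4&A_1&D_2&-&D_4\\ W_2&&D_1&D_1&B_2&D_4&D_1&A_2&A_3&D_4\\ W_4&&&D_1&D_3&D_3&D_1&-&D_3&A_4\\ X_1&&&&D_2&-&D_1&D_2&-&-\\ X_2&&&&&D_3&-&D_2&D_3&-\\ X_3&&&&&&-&-&D_3&D_4\end{array}$$

*Triples without a $K_i$.* Of the $20$ triples, those containing $X_1$ and $X_3$ fail because $X_1\cap X_3=\varnothing$ (four triples), and $W_0W_2X_3$, $W_0X_1X_2$, $W_2W_4X_1$, $W_4X_2X_3$ have a repeated point. Twelve remain. Seven are excluded by (B), two points not being adjacent in the set named at the end: $W_0W_2X_2$ ($D_4,B_2$ in $W_2$); $W_0W_4X_1$ and $W_0W_4X_2$ ($A_0,D_2$ in $W_0$); $W_0W_4X_3$ ($A_0,D_3$ in $W_4$); $W_2W_4X_2$ and $W_2X_1X_2$ ($D_1,B_2$ in $W_2$); $W_2X_2X_3$ ($B_2,D_4$ in $W_2$). Two are excluded by (C): $W_4X_1X_2$ has arrows $D_1\to D_3\to D_2\to D_1$, and $W_0X_2X_3$ has $D_2\to D_4\to D_3\to D_2$. The three left are $W_0W_2W_4$, $W_0W_2X_1$, $W_2W_4X_3$.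

*Triples with one $K_i$.* The other two sets must meet $K_i$ in different points, one in $A_i$ and one in $D_i$. Among the six sets $W_0,W_2,W_4,X_1,X_2,X_3$, the reflections $A_1,A_2,A_3,A_4$ lie only in $W_0,W_2,W_2,W_4$ respectively. So the triples are $K_1W_0$ with $W_2,W_4,X_1$; $K_2W_2$ with $W_0,X_1,X_2$; $K_3W_2$ with $W_4,X_2,X_3$; $K_4W_4$ with $W_0,W_2,X_3$. Six are excluded by (B): $W_0W_2K_1$ ($D_4,A_1$ in $W_0$); $W_0W_4K_1$ ($A_0,A_1$ in $W_0$); $W_0W_2K_2$ ($D_4,A_2$ in $W_2$); $W_2W_4K_3$ ($D_1,A_3$ in $W_2$); $W_0W_4K_4$ ($A_0,A_4$ in $W_4$); $W_2W_4K_4$ ($D_1,A_4$ in $W_4$).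

*The nine remaining triples contradict (11).*

- $W_0W_2W_4$, points $D_4,A_0,D_1$: $D_4\to A_0$ in $W_0$ gives $A_0<B_0$; $A_0\to D_1$ in $W_4$ gives $D_1<A_0$. So $D_1<B_0$; but $B_0<D_1$.
- $W_0W_2X_1$, points $D_4,D_2,D_1$: $D_2\to D_4$ in $W_0$ gives $D_4<D_2$; $D_4\to D_1$ in $W_2$ gives $A_3<D_4$. So $A_3<D_2$; but $D_2<A_3$.
- $W_2W_4X_3$, points $D_1,D_4,D_3$: $D_1\to D_3$ in $W_4$ gives $D_3<D_1$; $D_4\to D_1$ in $W_2$ gives $D_1<A_2$. So $D_3<A_2$; but $A_2<D_3$.
- $W_0X_1K_1$, points $D_2,A_1,D_1$: $A_1\to D_2$ in $W_0$ gives $D_2<A_1$; $D_2\to D_1$ in $X_1$ gives $B_1<D_2$. So $B_1<A_1$; but $A_1<B_1$.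
- $W_2X_1K_2$, points $D_1,A_2,D_2$: $D_1\to A_2$ in $W_2$ gives $A_3<D_1$; $D_2\to D_1$ in $X_1$ gives $D_1<D_2$. So $A_3<D_2$; but $D_2<A_3$.
- $W_2X_2K_2$, points $B_2,A_2,D_2$: $A_2\to B_2$ in $W_2$ gives $A_3<A_2$; $D_2\to B_2$ in $X_2$ gives $D_3<D_2$. With $A_2<D_3$: $A_3<D_2$; but $D_2<A_3$.
- $W_2X_2K_3$, points $B_2,A_3,D_3$: $B_2\to A_3$ in $W_2$ gives $A_3<A_2$; $B_2\to D_3$ in $X_2$ gives $D_3<D_2$. As before $A_3<D_2$, impossible.
- $W_2X_3K_3$, points $D_4,A_3,D_3$: $A_3\to D_4$ in $W_2$ gives $D_4<A_3$; $D_4\to D_3$ in $X_3$ gives $B_3<D_4$. So $B_3<A_3$; but $A_3<B_3$.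
- $W_4X_3K_4$, points $D_3,A_4,D_4$: $D_3\to A_4$ in $W_4$ gives $A_4<D_3$; $D_4\to D_3$ in $X_3$ gives $D_3<B_3$. So $A_4<B_3$; but $B_3<A_4$.

In every type no increasing factorization avoids the chosen $t$, so $E=1$. $\square$

**Proof of Theorem B(1).** Let an order be in $\mathrm{R2}_c$. For $v\le_T c$ of rank $3$ its restriction to $T_v$ is in $\mathrm{R2}_v$, so by Lemma 10 $v$ has exactly one increasing factorization. By Lemma 9 the order is in $\mathrm{EL}_c$. The other inclusion was noted in Section 1. $\square$

## 8. A reference order lying in both sets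

To prove $\mathrm{Red}_c\subseteq\mathrm{EL}_c$ we want to use Lemma 7: all orders in $\mathrm{Red}_c$ agree cyclically on each noncrossing $T_z$ with at least three elements. So it is enough to exhibit one order that is in $\mathrm{Red}_c$ and has the right cyclic order on all $T_z$.

Let $S=S_+\sqcup S_-$ be the bipartition, and choose $c$ with $c^{-1}=s_1s_2\cdots s_n$, where $S_+$ is listed first and then $S_-$. Put $s_{k+n}=s_k$. By Fact 5 and $2N=nh$, $s_1\cdots s_N$ is a reduced word of $w_0$: it is the alternating product of $h$ blocks $c_+c_-c_+\cdots$, whose length is $N$. With $p_k,t_k$ as in Lemma 3, let $<_0$ be the order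
$$t_1<_0t_2<_0\dots<_0t_N .$$
Let $\Phi^+$ be the positive roots. Recall: the roots $\beta_k=p_{k-1}\alpha_{s_k}$ are the positive roots, each once, $\beta_k$ is the root of $t_k$, and $\{\beta_1,\dots,\beta_k\}=\{\beta\in\Phi^+: p_k^{-1}\beta<0\}$. If $\gamma=x\alpha+y\beta$ with $x,y>0$ and $\alpha,\beta,\gamma\in\Phi^+$, then $\gamma$ comes between $\alpha$ and $\beta$: it is in the set $\{p_k^{-1}(\cdot)<0\}$ whenever both $\alpha,\beta$ are, and outside whenever both are outside. On the positive roots of a rank-2 parabolic, listed by angle as $\gamma_1,\dots,\gamma_m$ from one simple root to the other, each $\gamma_j$ is a positive combination of $\gamma_i,\gamma_k$ for $i<j<k$. So on each rank-2 parabolic the order $<_0$ is monotone in angle, from one simple root to the other.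

**Lemma 11.** $<_0\ \in\mathrm{R2}_c=\mathrm{EL}_c$.

*Proof.* Let $z\le_T c$ have rank $2$ with $m=|T_z|\ge3$. Let $\alpha,\beta$ be the simple roots of $\Phi_z^+=\Phi^+\cap\mathrm{Mov}(z)$, with $\alpha$ first in $<_0$, and let $\gamma_1=\alpha,\dots,\gamma_m=\beta$ be $\Phi_z^+$ by angle. Since $z$ is a Coxeter element of the dihedral group $W_z$, $z=r_\beta r_\alpha$ or $z=r_\alpha r_\beta$.

**If $z=r_\beta r_\alpha$, we are done.** Neighboring lines are at angle $\pi/m$, so the products $r_{\gamma_j}r_{\gamma_{j+1}}$ for $1\le j<m$ and $r_{\gamma_m}r_{\gamma_1}$ are the same rotation, namely $r_\beta r_\alpha=z$. So the cyclic list of $T_z$ is $(r_{\gamma_1},\dots,r_{\gamma_m})$, which is the order $<_0$ on $T_z$.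

**Exclude $z=r_\alpha r_\beta$.** Suppose it holds. Let $r_\alpha=t_i$, $p=p_{i-1}$, $\alpha'=p^{-1}\alpha=\alpha_{s_i}$, $\beta'=p^{-1}\beta$. Since $\beta$ comes after $\alpha$ in $<_0$, $\beta'>0$. We have $r_{\beta'}s_i=p^{-1}z^{-1}p$, and by Lemma 1(a)
$$r_{\beta'}s_i\le_T p^{-1}c^{-1}p=s_is_{i+1}\cdots s_{i+n-1}=s_iy,\qquad y=s_{i+1}\cdots s_{i+n-1}\in W_{S\setminus s_i};$$
here conjugating $s_1\cdots s_n$ by $s_1$, then $s_2$, and so on, moves the first letter to the end each time. Write $s_iy=(s_iys_i)s_i$. By Lemma 1(c), $r_{\beta'}\le_T s_iys_i$, so $s_ir_{\beta'}s_i\le_T y$. Thus $\gamma=s_i\beta'$ lies in $\mathrm{Mov}(y)$, hence in the span of the simple roots other than $\alpha'$. It is a positive root because $\beta'>0$ and $\beta'\ne\alpha'$. So $\gamma$ is a nonnegative combination of simple roots different from $\alpha'$, and $(\gamma,\alpha')\le0$. Then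
$$(\alpha,\beta)=(\alpha',\beta')=(s_i\alpha',\gamma)=-(\alpha',\gamma)\ge0 .$$
But $\alpha,\beta$ are the simple roots of type $I_2(m)$ with $m\ge3$, so $(\alpha,\beta)<0$. Contradiction. $\square$

**Lemma 12.** $<_0\ \in\mathrm{Red}_c$.

*Proof.* By (5) with $k=N$, $\underline{t_1}^2\cdots\underline{t_N}^2=(\mathbf s_1\cdots\mathbf s_N)(\mathbf s_N\cdots\mathbf s_1)$. Both factors are lifts of reduced words of $w_0$, so the product is $\Delta^2$. As $c=s_n\cdots s_1=c_-c_+$, Lemma 4 gives $\Delta^2=\underline c^{\,h}=\mathbb C$. $\square$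

**Proof of Theorem B(2).** We may take $c$ as above. Let $\prec$ be in $\mathrm{Red}_c$. For $z\le_T c$ of rank 2 with $|T_z|\ge3$, Lemmas 7 and 12 say that $\prec$ and $<_0$ induce the same cyclic order on $T_z$, and by Lemma 11 it is that of $(q_1,\dots,q_m)$. So $\prec$ is in $\mathrm{R2}_c=\mathrm{EL}_c$. $\square$

**Proof of Theorem B(4).** By (2) only $\mathrm{EL}_c\subseteq\mathrm{Red}_c$ is needed. In rank $1$ it is trivial; for $I_2(m)$ it is Proposition 5; for $A_3$ it is Proposition 6. $\square$

## 9. Strict inclusion outside types $A_n$ and $I_2(m)$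

For part (3) we transport a discrepancy from a small standard parabolic subgroup to $W$. By (1), membership in $\mathrm{EL}_c$ is a rank-2 condition, and this makes the transport easy.

**Lemma 13.** Let $c$ and $<_0$ be as in Section 8, let $I\subseteq S$, and let $w$ be given by $w^{-1}=$ the product of the $s_k\in I$ in the order of $s_1\cdots s_n$. Then $w\le_T c$ and $T_w=T\cap W_I$. For any order in $\mathrm{EL}_w$, the order of $T$ consisting of $T_w$ in that order, followed by $T\setminus T_w$ in the order $<_0$, lies in $\mathrm{EL}_c$.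

*Proof.* By Lemma 1(b),(a), $w\le_T c$ and $\ell_T(w)=|I|$. As $\mathrm{Mov}(w)$ lies in the span of the simple roots of $I$, it equals this span, and $T_w=T\cap W_I$ by Fact 1. By (1) it suffices to check the condition of $\mathrm{R2}_c$ on each $T_z$ with $|T_z|\ge3$. Let $\alpha,\beta$ be the simple roots of $\Phi_z^+$, and let $\lambda(\gamma)$ be the sum of the coefficients of $\gamma$ at simple roots outside $I$. Then $\lambda\ge0$ on $\Phi^+$, and $\lambda$ vanishes there exactly on the positive roots of $W_I$. Every root of $\Phi_z^+$ is a nonnegative combination of $\alpha,\beta$, so the roots of $\Phi_z^+$ that belong to $W_I$ are: none, only $\alpha$, only $\beta$, or all. If none, the order on $T_z$ is that of $<_0$, and Lemma 11 applies. If only $\alpha$ or only $\beta$, one element of $T_z$ that is first or last in $<_0$ is moved to the front; the result is a rotation of the order $<_0$ on $T_z$. If all, $\mathrm{Mov}(z)\subseteq\mathrm{Mov}(w)$, so $z\le_T w$, and the condition holds because the order on $T_w$ is in $\mathrm{EL}_w\subseteq\mathrm{R2}_w$.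 $\square$

**Reduction to $B_3$, $H_3$, $D_4$.** If $W$ is irreducible and not of type $A_n$ or $I_2(m)$, it has a standard parabolic $W_I$ of type $B_3$ (for $B_n$ with $n\ge3$ and $F_4$), $D_4$ (for $D_n$ with $n\ge4$ and $E_6,E_7,E_8$), or $H_3$ (for $H_3,H_4$). Suppose that for some Coxeter element of $W_I$ we have two orders in $\mathrm{R2}$ that induce different cyclic orders on $T_X$ for a rank-2 parabolic $W_X$ of $W_I$ with $|T_X|\ge3$. Conjugating inside $W_I$ we may assume that the Coxeter element is $w$ of Lemma 13. By (1) for $W_I$ the two orders are in $\mathrm{EL}_w$. Lemma 13 extends them to two orders in $\mathrm{EL}_c$ that still induce different cyclic orders on $T_X$. As $W_X$ is also a rank-2 parabolic of $W$, Lemma 7 says that they are not both in $\mathrm{Red}_c$. With (2), $\mathrm{Red}_c\subsetneq\mathrm{EL}_c$. It remains to give the two orders in each of the three types.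

**Type $B_3$.** Take $O_1,O_2$ and $T_X=\{F_1,F_2,F_3\}$ of Section 6.

**Type $H_3$.** In the notation of Section 7, Step 6, put
$$\begin{aligned}P_1&:\ A_0,D_0,B_0,\ A_1,D_1,B_1,\ A_2,D_2,B_2,\ A_3,D_3,B_3,\ A_4,D_4,B_4,\\ P_2&:\ A_0,B_0,D_1,\ A_2,B_2,D_3,\ A_4,B_4,D_0,\ A_1,B_1,D_2,\ A_3,B_3,D_4.\end{aligned}$$
As cyclic orders, $P_1$ is invariant under $i\mapsto i+1$ and $P_2$ under $i\mapsto i+2$. The sets in (10) with at least three elements are shifts of $W_0=(A_0,B_0,A_1,D_2,D_4)$ and $X_0=(D_0,B_0,D_1)$, so only these two need checking. $P_1$ induces $A_0B_0A_1D_2D_4$ and $D_0B_0D_1$; $P_2$ induces $A_0B_0A_1D_2D_4$ and $B_0D_1D_0$. All are rotations of the lists, so $P_1,P_2\in\mathrm{R2}_v$.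

Next we find a crossing parabolic. $H_3$ has $6$ parabolics of type $I_2(5)$, the stabilizers of the six axes through opposite vertices of the icosahedron. Five are generated by the sets $W_i$ and are permuted cyclically by conjugation with $\hat c$. So the sixth, $W_X$, is stable under $\hat c$, and $T_X$, a $\hat c$-stable set of five reflections, is $\{A_i\}$, $\{B_i\}$ or $\{D_i\}$. Two reflections lie in a unique rank-2 parabolic, and $W_0$ contains $A_0,A_1$ and $D_2,D_4$; so $T_X\neq\{A_i\},\{D_i\}$, and $T_X=\{B_0,\dots,B_4\}$. $P_1$ induces the cyclic order $B_0B_1B_2B_3B_4$ and $P_2$ induces $B_0B_2B_4B_1B_3$. These are different.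

**Type $D_4$.** Let $\alpha_0$ be the central simple root and $\alpha_1,\alpha_2,\alpha_3$ the leaves, and $c=s_1s_2s_3s_0$. For $\{i,j,k\}=\{1,2,3\}$ let $x_i,y_i,z_i$ be the reflections in
$$\alpha_i,\qquad \alpha_0+\alpha_j+\alpha_k,\qquad \alpha_0+\alpha_i,$$
and $p,q,r$ those in $\alpha_0$, $\alpha_0+\sigma$, $2\alpha_0+\sigma$, where $\sigma=\alpha_1+\alpha_2+\alpha_3$. These are all $12$ reflections.

*Conjugation by $c$.* We have $c\,\alpha_0=-(\alpha_0+\sigma)$ and $c\,\alpha_i=s_1s_2s_3(\alpha_0+\alpha_i)=\alpha_0+\alpha_j+\alpha_k$. By linearity $c(\alpha_0+\alpha_j+\alpha_k)=-(\alpha_0+\sigma)+(\alpha_0+\alpha_i+\alpha_k)+(\alpha_0+\alpha_i+\alpha_j)=\alpha_0+\alpha_i$, $c(\alpha_0+\alpha_i)=-\alpha_i$, $c(\alpha_0+\sigma)=-(\alpha_0+\sigma)+3\alpha_0+2\sigma=2\alpha_0+\sigma$, and $c(2\alpha_0+\sigma)=-2\alpha_0-2\sigma+3\alpha_0+2\sigma=\alpha_0$. So $t\mapsto ctc^{-1}$ acts by $x_i\to y_i\to z_i\to x_i$ and $p\to q\to r\to p$.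

*The sets $T_z$.* By Lemma 1(b), $x_ip=s_is_0\le_T c$, and $px_ip=z_i$, so its list is $(x_i,p,z_i)$. Also $s_1s_2s_0=s_1z_2s_2\le_T c$, so $x_1z_2\le_T c$; the root of $z_2x_1z_2$ is $\alpha_1+(\alpha_0+\alpha_2)$, that of $y_3$, so the list is $(x_1,z_2,y_3)$. Permuting the leaves fixes $c$. Conjugating by $c$ and permuting the leaves we get the $3+3+3+6=15$ cyclic lists
$$(x_i,p,z_i),\qquad (y_i,q,x_i),\qquad (z_i,r,y_i),\qquad (x_i,z_j,y_k)\ \ (\{i,j,k\}=\{1,2,3\}).\tag{12}$$
In $D_4$ each reflection commutes with $3$ of the other $11$, so there are $12\cdot8/2=48$ noncommuting pairs; each lies in one $T_X$ of type $A_2$, which contains $3$ such pairs. So there are $16$ parabolics of type $A_2$. The one not in (12) is $\{p,q,r\}$, since $\alpha_0+(\alpha_0+\sigma)=2\alpha_0+\sigma$. It is crossing: if it were $T_z$, then $z=tp\le_T c$ with $t\in\{q,r\}$; but by Lemma 1(c), $tp\le_T c$ if and only if $t\le_T cs_0=s_1s_2s_3$, that is, $t\in\{x_1,x_2,x_3\}$. So (12) contains all $T_z$ with at least three elements.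

*The two orders.* Put
$$\begin{aligned}Q_1&:\ p,\ z_1,z_2,z_3,\ r,\ y_1,y_2,y_3,\ q,\ x_1,x_2,x_3,\\ Q_2&:\ p,\ z_3,\ y_1,y_2,\ q,\ x_3,\ z_1,z_2,\ r,\ y_3,\ x_1,x_2.\end{aligned}$$
$Q_1$ induces $p\,z_i\,x_i$; $y_i\,q\,x_i$; $z_i\,r\,y_i$; $z_j\,y_k\,x_i$. All are rotations of the lists in (12). $Q_2$ induces

- on $(x_i,p,z_i)$: $p\,z_i\,x_i$ for all $i$;
- on $(y_i,q,x_i)$: $y_1\,q\,x_1$, $\ y_2\,q\,x_2$, $\ q\,x_3\,y_3$;
- on $(z_i,r,y_i)$: $y_1\,z_1\,r$, $\ y_2\,z_2\,r$, $\ z_3\,r\,y_3$;
- on $(x_i,z_j,y_k)$: $z_2\,y_3\,x_1$, $\ z_1\,y_3\,x_2$, $\ z_3\,y_2\,x_1$, $\ z_3\,y_1\,x_2$, $\ y_2\,x_3\,z_1$, $\ y_1\,x_3\,z_2$.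

All are rotations of the lists in (12). So $Q_1,Q_2\in\mathrm{R2}_c$. On $T_X=\{p,q,r\}$, $Q_1$ induces the cyclic order $p,r,q$ and $Q_2$ induces $p,q,r$. These are different, and the proof of Theorem B(3) is complete. $\square$
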